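# On-line transportation with arbitrary capacities: the optimal ratio is $2m-1$

## Unit capacities and nested optimal assignments

We work in a metric space $(X,d)$: distances are nonnegative and symmetric, $d(x,x)=0$, and the triangle inequality holds. There are $m$ server sites $s_1,\dots,s_m\in X$. Site $s_j$ has an integer capacity $c_j\ge 1$, which means that it holds $c_j$ servers. Requests $r_1,\dots,r_n\in X$ with $n\le\sum_j c_j$ arrive one at a time. When $r_i$ arrives, an on-line algorithm must at once, and for good, assign it to a site that still has an unused server. This uses up one server of that site $s$ and costs $d(s,r_i)$. The aim is a small total cost. This is the on-line transportation problem. When every $c_j=1$ it is called the on-line assignment problem.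

We use the same symbol for a site and for its location, and we index capacities by sites, so $c_s$ is the capacity of site $s$ and $c$ is the vector of capacities.

**Definition (feasible assignment, count vector).** An assignment of $r_1,\dots,r_i$ is a map $\sigma$ from $\{1,\dots,i\}$ to the sites; its cost is $\sum_{j\le i}d(r_j,\sigma(j))$. Its count vector $a$ records in $a_s$ how many requests go to $s$. It is feasible if $a\le c$ in every coordinate. We write $|a|=\sum_s a_s$, and $e_s$ for the unit vector of site $s$.

**Definition (competitive ratio).** Let $\mathrm{OPT}$ be the minimum cost of a feasible assignment of all the requests, chosen with full knowledge of them, and let $\mathrm{ALG}$ be the cost of the on-line algorithm. The algorithm is $\lambda$-competitive if $\mathrm{ALG}\le\lambda\,\mathrm{OPT}$ on every instance. Its competitive ratio is the infimum of all such $\lambda$. There is no additive constant, so a $\lambda$-competitive algorithm must pay $0$ whenever $\mathrm{OPT}=0$. All algorithms in this lecture are deterministic.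

For $m=1$ there is no choice to make, and $\mathrm{ALG}=\mathrm{OPT}$. For $m=2$ something already happens. Put two sites with one server each at distance $2$ from each other, and a first request at a point at distance $1$ from both. The algorithm pays $1$ and uses up some site. The second request comes exactly at that site, and the algorithm pays $2$. Its total is $3$, while serving the second request in place and the first one from the other site costs $1$. So for $m=2$ no algorithm beats $3=2m-1$.

For unit capacities a natural rule achieves $2m-1$. We prove this now, keeping the capacities general in the argument, because we want to see later where unit capacities enter. The tool is a walk in a directed multigraph.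

**Lemma 1 (stuck trails).** Let $G$ be a finite directed multigraph on the sites. Start at a site $t$ and follow arcs not used before until no unused arc leaves the current site; call that site $s$. If $s\ne t$, then $\mathrm{indeg}(s)>\mathrm{outdeg}(s)$. If $s=t$, then $\mathrm{indeg}(t)\ge\mathrm{outdeg}(t)$. In particular, if $\mathrm{outdeg}(t)>\mathrm{indeg}(t)$, then $s\neq t$.

*Proof.* The walk ends, since there are finitely many arcs. At the end every arc out of $s$ has been used, so the walk left $s$ exactly $\mathrm{outdeg}(s)$ times. If $s\ne t$, the walk entered $s$ once more than it left, so $\mathrm{indeg}(s)\ge\mathrm{outdeg}(s)+1$. If $s=t$, the walk entered $t$ as often as it left, so $\mathrm{indeg}(t)\ge\mathrm{outdeg}(t)$. $\square$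

Let $\mathrm{OPT}_i$ be the optimal cost for $r_1,\dots,r_i$. Restricting an optimal assignment of $i$ requests to the first $i-1$ shows that $\mathrm{OPT}_{i-1}\le\mathrm{OPT}_i$.

**Definition (nested-optimum rule).** Keep a vector $b_{i-1}$, with $b_0=0$, that is the count vector of some optimal assignment of $r_1,\dots,r_{i-1}$. When $r_i$ arrives, choose a site $s$ such that $b_{i-1}+e_s$ is the count vector of some optimal assignment of $r_1,\dots,r_i$. Serve $r_i$ from $s$ and put $b_i=b_{i-1}+e_s$.

**Proposition 1.** For all capacities, such a site $s$ always exists, and the rule pays at most $(2n-1)\,\mathrm{OPT}$. With unit capacities, $n\le m$, so the rule is $(2m-1)$-competitive.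

*Proof.* **Existence of $s$.** Write $b=b_{i-1}$. Let $\varphi$ be an optimal assignment of $r_1,\dots,r_{i-1}$ with counts $b$, let $\gamma$ be an optimal assignment of $r_1,\dots,r_i$ with counts $a$, and let $t=\gamma(i)$. Draw an arc $\varphi(j)\to\gamma(j)$ for each $j<i$ with $\varphi(j)\ne\gamma(j)$. At each site $v$,
$$\mathrm{outdeg}(v)-\mathrm{indeg}(v)=b_v-(a-e_t)_v .$$
Walk from $t$ until stuck at some $s$, and let $J$ be the set of indices of the arcs used. If $s\ne t$, Lemma 1 gives $b_s<a_s\le c_s$. If $s=t$, it gives $b_t\le a_t-1<c_t$. In both cases $b+e_s\le c$.

Now swap along the trail. Let $\gamma'$ send $r_i$ to $t$, follow $\gamma$ on $J$ and follow $\varphi$ on the other $j<i$. Let $\varphi'$ follow $\varphi$ on $J$ and $\gamma$ on the other $j<i$. The arcs of $J$ form a trail from $t$ to $s$, so $\gamma'$ has counts $b+e_t+(e_s-e_t)=b+e_s$, and $\varphi'$ has counts $(a-e_t)-(e_s-e_t)=a-e_s\le c$. Both are feasible, and together they cost as much as $\varphi$ and $\gamma$ together. Since $\varphi'$ assigns $i-1$ requests, it costs at least as much as $\varphi$. Hence $\gamma'$ costs at most as much as $\gamma$, so $\gamma'$ is optimal, with counts $b+e_s$.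

**Cost of one step.** Let $s$ be the site the rule chose. Take $\varphi$ as before, and now take $\gamma$ optimal for $r_1,\dots,r_i$ with counts $b+e_s$; again $t=\gamma(i)$. With the same arcs, $\mathrm{outdeg}(v)-\mathrm{indeg}(v)$ is $[v=t]-[v=s]$, where $[\cdot]$ is $1$ or $0$ according to truth. If $s=t$, then $d(r_i,s)=d(r_i,\gamma(i))\le\mathrm{OPT}_i$. If $s\neq t$, the walk from $t$ gets stuck at a site with larger indegree than outdegree, and the only such site is $s$. With $J$ the indices of its arcs,
$$d(r_i,s)\le d(r_i,\gamma(i))+\sum_{j\in J}\big[d(\varphi(j),r_j)+d(r_j,\gamma(j))\big]\le \mathrm{OPT}_{i-1}+\mathrm{OPT}_i .$$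

**Sum.** Adding over $i$, with $\mathrm{OPT}_0=0$, gives at most $\mathrm{OPT}_n+2\sum_{i<n}\mathrm{OPT}_i\le(2n-1)\,\mathrm{OPT}$. $\square$

So what changes when sites have many servers? Nothing in the walk and nothing in the swap. What changes is the last line: we charge up to $2\,\mathrm{OPT}$ to every request, and the number of requests is no longer bounded by the number of sites.

## Four sites on which nested optima pay about $4K$ times too much

The loss is real, at least when ties go against the rule. On the real line take four sites, each of capacity $K$:
$$p=-1,\qquad p'=1,\qquad q=-1-h,\qquad q'=1+h,$$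
with a small $h>0$. Write count vectors in the order $(p,p',q,q')$. First come $K-1$ requests at $p$ and $K$ requests at $p'$, then one request at the point $z=0$. The rule serves the first $2K-1$ in place and may serve $z$ from $p$, with counts $(K,K,0,0)$ and cost $1$. Then $2K$ further requests come, alternately at $p$ and at $p'$, starting with $p$.

After $j$ of these further requests there are $2K+j$ requests, so at least $j$ of them are served from $q$ or $q'$. Serving a request at $p$, at $p'$ or at $z$ from $q$ or $q'$ costs at least $h$ more than the distance of that request to the nearer of $p,p'$. That distance is $1$ for $z$ and $0$ for the others. So the optimum is at least $1+jh$. Two count vectors attain this bound.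

- After $2l$ further requests, with $K-1+l$ requests at $p$ and $K+l$ at $p'$: the vector $(K,K,l,l)$. Here $z$ goes to $p$, and $l$ requests go from $p$ to $q$ and $l$ from $p'$ to $q'$.
- After $2l+1$ further requests, with $K+l$ requests at $p$ and $K+l$ at $p'$: the vector $(K,K,l,l+1)$. Here $z$ goes to $p'$, and $l$ requests go from $p$ to $q$ and $l+1$ from $p'$ to $q'$.

These vectors are nested, so the rule may follow them. Then each further request at $p$ is served from $q'$ and each further request at $p'$ from $q$, at cost $2+h$ each time. The total is $1+2K(2+h)$, against $\mathrm{OPT}=1+2Kh$. As $h\to0$ the ratio tends to $4K+1$, with only four sites.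

The mechanism is worth watching. The middle request $z$ switches sides in the optimal assignment at every step. Each switch costs the optimum almost nothing, and each costs the on-line algorithm a trip across the line. The bound in Proposition 1 charges every crossing separately, and nothing in the rule stops the crossings.

## The question in terms of $m$, and the theorems

What is the best competitive ratio of a deterministic algorithm as a function of the number $m$ of sites alone, when the capacities are arbitrary? In particular, is there a $(2m-1)$-competitive algorithm? The source given for this problem is "Amos Fiat Gerhard J. Woeginger (Eds.)", https://github.com/JanuszWitkowski/online-algorithms. The bounds stated with it, all for deterministic algorithms, are these. For unit capacities the algorithm PERMUTATION has ratio $2m-1$, and $2m-1$ is a lower bound for every deterministic algorithm. The greedy algorithm, which uses the closest site with an unused server, has ratio $2^m-1$, both for unit capacities and when every capacity equals $k$. When every capacity equals $k$, PERMUTATION has ratio $\Theta(km)$.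

Let $u_i$ be a site nearest to $r_i$ among all $m$ sites, full or not, with ties broken by index, and let $D=\sum_i d(r_i,u_i)$. Every assignment pays at least $d(r_i,u_i)$ for $r_i$, so $D\le\mathrm{OPT}$. The algorithm knows the sites, the capacities and all distances among the points seen so far; it need not know $n$ or future requests.

**Theorem 1.** There is a deterministic on-line algorithm which, on every instance with $m$ sites and arbitrary capacities, satisfies
$$\mathrm{ALG}\le(2m-3)\,\mathrm{OPT}+2D\le(2m-1)\,\mathrm{OPT}.$$

**Theorem 2.** For every $m\ge1$ and every capacity vector $(c_1,\dots,c_m)$, no deterministic algorithm has competitive ratio below $2m-1$, even on the star metric. Hence the optimal ratio is exactly $2m-1$.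

**Theorem 3.** Let $m\ge2$.

(a) If all requests are located at sites, the algorithm of Theorem 1 is $(2m-3)$-competitive. This is optimal for every capacity vector.

(b) If some deterministic algorithm satisfies $\mathrm{ALG}\le\alpha\,\mathrm{OPT}+\beta D$ on all instances, with $\alpha,\beta\in\mathbb R$, then $\alpha\,\mathrm{OPT}+\beta D\ge(2m-3)\,\mathrm{OPT}+2D$ whenever $0\le D\le\mathrm{OPT}$. So the bound of Theorem 1 is the best possible affine bound in $(\mathrm{OPT},D)$.

The star metric has a center at distance $1$ from each leaf, and any two leaves are at distance $2$.

## Star adversaries for every capacity vector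

We start with the lower bounds, which extend the two-site game from the beginning.

**Proof of the lower bound in Theorem 2.** The purpose of the first phase is to reduce arbitrary capacities to unit capacities. Put the $m$ sites at the leaves of a star with $m$ leaves, and take a deterministic algorithm that is $\lambda$-competitive for some finite $\lambda$. Issue $c_j-1$ requests at each leaf $s_j$. The optimum of this prefix is $0$, so the algorithm pays $0$. Serving a request at a leaf from another leaf costs $2$, so each of these requests is served from its own leaf. Now every site has exactly one free server.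

In the second phase issue one request at the center. The algorithm pays $1$ and uses some leaf $\ell_1$. Then, $m-1$ times, issue a request at the leaf used last. That leaf is exhausted, so the algorithm pays $2$ and uses a new leaf. The leaves used are $\ell_1,\dots,\ell_m$, all distinct, and the leaf requests of this phase were at $\ell_1,\dots,\ell_{m-1}$. The algorithm pays $1+2(m-1)=2m-1$ in total.

Off-line, serve all leaf requests in place and the center request from $\ell_m$. This costs $1$, and nothing cheaper exists because the center is at distance $1$ from every site. So $\mathrm{OPT}=1$ and $\lambda\ge2m-1$. Note also that $D=1$ here. The last sentence of Theorem 2 will follow once Theorem 1 is proved. $\square$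

**Proof of the lower bound in Theorem 3(a).** Now the request that starts the chase must lie at a site, so we spend one site on the center. Take a star with $m-1$ leaves, one site at the center and one at each leaf, with any capacities, and an algorithm that is $\lambda$-competitive, with $\lambda$ finite, on instances whose requests are all at sites. Issue as many requests at the center as the center site has servers, and $c_j-1$ requests at each leaf $s_j$. The optimum is $0$, so everything is served in place. The center is now full and each leaf has one free server.

Issue one more request at the center. It costs $1$ and uses some leaf. Then, $m-2$ times, issue a request at the leaf used last. That leaf and the center are exhausted, so the request is served from another leaf at cost $2$. The total is $1+2(m-2)=2m-3$.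

Off-line, serve all leaf requests in place and send one center request to the leaf used last. This costs $1$. It is optimal, since the center has received one request more than it has servers, so some center request travels at least $1$. Hence $\mathrm{OPT}=1$ and $\lambda\ge2m-3$. All requests are at sites, so $D=0$. $\square$

## Work functions and forced detours

To get a bound in $m$, we want to charge the requests to the $m$ sites instead of to themselves. For each site $v$ we look for a quantity that starts at $0$, never decreases, and ends at no more than $2\,\mathrm{OPT}$. If each request can be paid for by the growth of one such quantity, the total is governed by $m$ quantities. Here are the objects.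

**Definition (work function).** For an integer vector $0\le a\le c$ with $|a|=i$, let $w_i(a)$ be the minimum cost of assigning $r_1,\dots,r_i$ so that each site $s$ receives exactly $a_s$ requests. So $w_0(0)=0$, and $w_i(a)$ is finite for all such $a$.

**Definition (cost of gathering at $u$).** For a point $u$ let
$$H_i(u)=\min_{0\le a\le c,\ |a|=i}\Big[w_i(a)+\sum_s a_s\,d(u,s)\Big]=\min_\sigma\ \sum_{j\le i}\big(d(r_j,\sigma(j))+d(\sigma(j),u)\big),$$
where the second minimum is over feasible assignments $\sigma$ of $r_1,\dots,r_i$. The two minima agree: for $\sigma$ with count vector $a$ we have $\sum_j d(\sigma(j),u)=\sum_s a_s d(u,s)$, and minimizing over all $\sigma$ with counts $a$ gives the bracket on the left.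

In words, all requests must travel to $u$, but each must first check in at a site, and site $s$ accepts at most $c_s$ of them.

**Definition (forced detour).** For a site $v$ let
$$\varepsilon_i(v)=H_i(v)-\sum_{j\le i}d(r_j,v)=\min_\sigma\ \sum_{j\le i}\big[d(r_j,\sigma(j))+d(\sigma(j),v)-d(r_j,v)\big].\tag{1}$$

**Example.** On the line take sites $p=0$ with capacity $2$ and $q=4$ with capacity $1$, and requests $r_1=r_2=1$. In the order $(p,q)$, the feasible count vectors for two requests are $(2,0)$ and $(1,1)$, with $w_2(2,0)=1+1=2$ and $w_2(1,1)=1+3=4$. Then $H_2(p)=\min(2+0,\,4+4)=2$, which is the direct cost $1+1$, so $\varepsilon_2(p)=0$. And $H_2(q)=\min(2+8,\,4+4)=8$, against a direct cost $3+3=6$, so $\varepsilon_2(q)=2$. Indeed $q$ accepts only one of the two requests. The other travels from $1$ back to $0$ and then to $4$, a detour of $2$.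

The three properties we wanted hold. Every bracket in (1) is nonnegative by the triangle inequality. Restricting a minimizing assignment for $i$ to the first $i-1$ requests only drops nonnegative brackets, so
$$0=\varepsilon_0(v)\le\varepsilon_1(v)\le\dots\le\varepsilon_n(v).\tag{2}$$
For the final value, let $\sigma$ be an optimal off-line assignment of all $n$ requests and use it in (1). Since $d(\sigma(j),v)\le d(\sigma(j),r_j)+d(r_j,v)$, each bracket is at most $2d(r_j,\sigma(j))$, so $\varepsilon_n(v)\le2\,\mathrm{OPT}$. When we sum over all $m$ sites we gain a little: for $v=\sigma(j)$ the bracket equals $d(r_j,v)+d(v,v)-d(r_j,v)=0$, because $d(v,v)=0$. So for each $j$ only $m-1$ sites contribute, and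
$$\sum_v\varepsilon_n(v)\le\sum_j\sum_v\big[d(r_j,\sigma(j))+d(\sigma(j),v)-d(r_j,v)\big]\le2(m-1)\,\mathrm{OPT}.\tag{3}$$

## Scoring each request through its nearest site

**Algorithm.** Let $a_{i-1}$ be the vector of the numbers of servers used so far, with $a_0=0$. When $r_i$ arrives, assign it to a site $s_i$ minimizing
$$w_i(a_{i-1}+e_s)+d(u_i,s)\qquad\text{over all sites } s \text{ with } (a_{i-1})_s<c_s,$$
and put $a_i=a_{i-1}+e_{s_i}$.

A free site exists because $n\le\sum_jc_j$. Each step needs at most $m$ min-cost-flow computations. The first term asks that the counts used so far stay cheap in hindsight; the second asks that the server come from close by. The nested-optimum rule has only the first concern.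

Let us test it on the four sites, with $p$ listed before $p'$ in the index order. The first $2K-1$ requests are at sites with room. Serving them in place has score $0$, and every other choice has positive score. For $z$ we have $u=p$. The score of $p$ is $1$; the site $p'$ is full; the scores of $q$ and $q'$ are $1+h+h$ and $1+h+(2+h)$. So $z$ goes to $p$.

Suppose now that $l<K$, that $2l$ further requests have come, and that the used vector is $(K,K,l,l)$. A request arrives at $p$. Serving it from $q$ leads to $(K,K,l+1,l)$, whose work function value is $1+(2l+1)h$ (send $z$ to $p$, $l+1$ requests from $p$ to $q$, $l$ from $p'$ to $q'$). The score is $1+(2l+1)h+h$. Serving it from $q'$ has score at least $1+(2l+1)h+2+h$, since no assignment costs less than $1+(2l+1)h$. So $q$ is chosen. The next request, at $p'$, is served from $q'$ with score $1+(2l+2)h+h$, while $q$, if free, has score at least $1+(2l+2)h+2+h$. We are back at the same situation with $l+1$. The algorithm pays $1+2Kh=\mathrm{OPT}$.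

Why is the second term $d(u_i,s)$ and not the more obvious $d(r_i,s)$? In the analysis, a request scored through a point $u$ is paid for by the growth of $H_i(u)$. If each request were scored through its own location, we would have up to $n$ different points $u$, each with its own growing detour, and the sum of the final detours would again be bounded only by a multiple of $n\,\mathrm{OPT}$. The points $u_i$ are only $m$ in number. The price is the detour from $r_i$ to $u_i$, and these detours add up to $D$.

## Exchanging one unit between two count vectors

The algorithm's vector $a_{i-1}$ depends on all its past choices. To compare it with an arbitrary other vector, we move the two vectors one unit toward each other without raising the total work. Lemma 1 is what makes this possible.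

**Lemma 2.** Let $0\le a,b\le c$ with $|a|=|b|=k$, and suppose $a_t>b_t$. Then there is a site $s$ with $a_s<b_s$ such that
$$w_k(a)+w_k(b)\ \ge\ w_k(a-e_t+e_s)+w_k(b+e_t-e_s).$$

*Proof.* Let $\varphi,\psi$ be assignments of $r_1,\dots,r_k$ with count vectors $a,b$ and costs $w_k(a),w_k(b)$. Draw an arc $\varphi(j)\to\psi(j)$ for each $j\le k$ with $\varphi(j)\neq\psi(j)$. The outdegree of $v$ counts the $j$ with $\varphi(j)=v\ne\psi(j)$ and the indegree counts those with $\psi(j)=v\neq\varphi(j)$, so outdegree minus indegree equals $a_v-b_v$.

At $t$ this difference is positive. By Lemma 1, the walk from $t$ gets stuck at some $s\ne t$ with $\mathrm{indeg}(s)>\mathrm{outdeg}(s)$, that is, $a_s<b_s$. Let $J$ be the set of indices of the arcs of this trail. Let $\varphi'$ equal $\psi$ on $J$ and $\varphi$ elsewhere; let $\psi'$ equal $\varphi$ on $J$ and $\psi$ elsewhere. Along a trail from $t$ to $s$ the sum $\sum_{j\in J}(e_{\psi(j)}-e_{\varphi(j)})$ telescopes to $e_s-e_t$. So $\varphi'$ has counts $a-e_t+e_s$ and $\psi'$ has counts $b+e_t-e_s$.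

These vectors lie between $0$ and $c$: we have $a_t-1\ge b_t\ge0$, $a_s+1\le b_s\le c_s$, $b_t+1\le a_t\le c_t$ and $b_s-1\ge a_s\ge0$. Each request $j$ contributes the same two distances to $\varphi',\psi'$ as to $\varphi,\psi$, so the total cost is unchanged. It is $w_k(a)+w_k(b)$, and it is at least the right-hand side of the claim. $\square$

## Paying for a request by the growth of $H$

For a point $u$ put
$$E_i(u)=\min_{s:\,(a_{i-1})_s<c_s}\big[w_i(a_{i-1}+e_s)+d(u,s)\big]-w_{i-1}(a_{i-1}).$$
For $u=u_i$ the minimum is exactly what the algorithm computes. The next lemma bounds $E_i(u)$ by a quantity that does not depend on the algorithm's past at all.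

**Lemma 3.** For every point $u$, $E_i(u)\le H_i(u)-H_{i-1}(u)$.

*Proof.* Write $r=r_i$, $a=a_{i-1}$, $w=w_{i-1}$, and $g(x)=w(x)+\sum_s x_s\,d(u,s)$ for $0\le x\le c$ with $|x|=i-1$. Then $H_{i-1}(u)=\min g$.

**Step 1: rewrite the right-hand side.** Take an assignment attaining $H_i(u)$. Let $t$ be the site serving $r_i$ in it, and $b$ the count vector of $r_1,\dots,r_{i-1}$ in it, so $b+e_t\le c$. Then
$$H_i(u)=g(b)+d(r,t)+d(u,t).$$
Indeed, the first $i-1$ requests cost at least $w(b)$ in this assignment, which gives $\ge$. Conversely, an optimal assignment of the first $i-1$ requests with counts $b$, followed by $r_i\mapsto t$, is feasible and has value $g(b)+d(r,t)+d(u,t)$, which gives $\le$. Hence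
$$H_i(u)-H_{i-1}(u)=g(b)-\min g+d(r,t)+d(u,t).\tag{4}$$

**Step 2: the site $t$ still has a free server for the algorithm, $a_t<c_t$.** Then $s=t$ is allowed in the definition of $E_i(u)$. Assigning the first $i-1$ requests optimally with counts $a$ and $r$ to $t$ shows $w_i(a+e_t)\le w(a)+d(r,t)$. So $E_i(u)\le d(r,t)+d(u,t)$, which is at most (4), since $g(b)\ge\min g$.

**Step 3: the algorithm has exhausted $t$, that is, $a_t=c_t$.** Here we use the exchange. Since $b_t+1\le c_t=a_t$, we have $a_t>b_t$, and Lemma 2 with $k=i-1$ gives a site $s$ with $a_s<b_s\le c_s$. So $s$ is available to the algorithm. The vector $a+e_s-e_t$ has $i-1$ units, and adding $r\mapsto t$ to an assignment with these counts gives counts $a+e_s$. So $w_i(a+e_s)\le w(a+e_s-e_t)+d(r,t)$. Using this and then Lemma 2,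
$$E_i(u)\le w(a+e_s-e_t)-w(a)+d(r,t)+d(u,s)\le w(b)-w(b+e_t-e_s)+d(r,t)+d(u,s).$$
By the definition of $g$,
$$g(b)-g(b+e_t-e_s)=w(b)-w(b+e_t-e_s)+d(u,s)-d(u,t).$$
So the last bound on $E_i(u)$ equals
$$g(b)-g(b+e_t-e_s)+d(u,t)+d(r,t)\le g(b)-\min g+d(u,t)+d(r,t),$$
which is (4). $\square$

## Summing the detours over the $m$ sites

**Proof of Theorem 1.**

**Step 1: from the cost to the $E_i$.** Write $E_i=E_i(u_i)$. By the choice of $s_i$, we have $E_i=w_i(a_i)+d(u_i,s_i)-w_{i-1}(a_{i-1})$, so
$$d(u_i,s_i)=E_i+w_{i-1}(a_{i-1})-w_i(a_i).$$
Summing over $i$, the work function terms telescope to $w_0(0)-w_n(a_n)=-w_n(a_n)$. The algorithm pays $d(r_i,s_i)\le d(r_i,u_i)+d(u_i,s_i)$ for $r_i$, and $w_n(a_n)\ge\mathrm{OPT}$ because $w_n(a_n)$ is the cost of a feasible assignment. Therefore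
$$\mathrm{ALG}\le D+\sum_{i=1}^nE_i-w_n(a_n)\le D+\sum_{i=1}^nE_i-\mathrm{OPT}.\tag{5}$$

**Step 2: from the $E_i$ to the detours.** By Lemma 3 with $u=u_i$, and by (1) for the site $v=u_i$ at times $i$ and $i-1$,
$$E_i\le H_i(u_i)-H_{i-1}(u_i)=d(r_i,u_i)+\varepsilon_i(u_i)-\varepsilon_{i-1}(u_i).$$
At time $i$ we use the increment of one detour only, the one at $u_i$. All increments are nonnegative by (2), and $u_i$ is one of the $m$ sites, so we may add the increments at all the other sites. Then everything telescopes:
$$\sum_iE_i\le D+\sum_i\sum_v\big(\varepsilon_i(v)-\varepsilon_{i-1}(v)\big)=D+\sum_v\varepsilon_n(v),\tag{6}$$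
with $v$ ranging over the $m$ sites.

**Step 3: put in the final values.** By (5), (6) and (3),
$$\mathrm{ALG}\le2D+2(m-1)\,\mathrm{OPT}-\mathrm{OPT}=(2m-3)\,\mathrm{OPT}+2D\le(2m-1)\,\mathrm{OPT},$$
where the last inequality is $D\le\mathrm{OPT}$. $\blacksquare$

Together with the star adversary this shows that the optimal ratio is exactly $2m-1$, for every capacity vector, which completes Theorem 2. $\blacksquare$

Step 2 is where $n$ disappears. However many requests have $v$ as their nearest site, together they are charged for the growth of the single quantity $\varepsilon_i(v)$, which never exceeds $2\,\mathrm{OPT}$.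

## Requests at sites, and the best affine bound in $(\mathrm{OPT},D)$

**Proof of Theorem 3(a).** If every request is located at a site, then $d(r_i,u_i)=0$ for all $i$, again because $d(x,x)=0$. So $D=0$, and Theorem 1 gives $\mathrm{ALG}\le(2m-3)\,\mathrm{OPT}$. The matching lower bound, for every capacity vector, is the second star adversary above. $\blacksquare$

For $m=2$ this says that with two sites and requests only at sites the algorithm is optimal, $\mathrm{ALG}=\mathrm{OPT}$. This is easy to see by hand when the two sites are at positive distance. Scoring in place is best as long as the site of the request has a free server: with $u_i=r_i$, serving in place gives the vector $a_{i-1}+e_{r_i}$, whose work function value is at most $w_{i-1}(a_{i-1})$. Nothing was misplaced before the first site filled up, so this value is $0$, and the other site has positive score. Once a site is full, every later request is forced to the other one.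

**Proof of Theorem 3(b).** The purpose is to test the assumed bound on the two star instances. Suppose $\mathrm{ALG}\le\alpha\,\mathrm{OPT}+\beta D$ on all instances. Then the algorithm pays $0$ whenever $\mathrm{OPT}=0$, since then $D=0$ as well. This is all that the first phases of the two adversaries required, so both apply to this algorithm.

The instance with a site at the center has $\mathrm{OPT}=1$, $D=0$ and $\mathrm{ALG}=2m-3$, so $\alpha\ge2m-3$. The instance with all sites at leaves has $\mathrm{OPT}=D=1$ and $\mathrm{ALG}=2m-1$, so $\alpha+\beta\ge2m-1$. For $0\le D\le\mathrm{OPT}$ both $\mathrm{OPT}-D$ and $D$ are nonnegative, and therefore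
$$\alpha\,\mathrm{OPT}+\beta D=\alpha(\mathrm{OPT}-D)+(\alpha+\beta)D\ge(2m-3)(\mathrm{OPT}-D)+(2m-1)D=(2m-3)\,\mathrm{OPT}+2D.\qquad\blacksquare$$
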